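# Minimum fibres of the Boolean lattice

## Two theorems about fibres of $2^n$

Throughout, $V$ is a set with $n\ge 1$ elements and $2^V=2^n$ is the Boolean lattice of all its subsets, ordered by inclusion. A *fibre* is a family of subsets of $V$ that meets every maximal antichain of $2^V$, and $C(x)$ denotes the family of all subsets of $V$ comparable to $x$.

**Theorem 1.** Every fibre $F$ of $2^n$ satisfies
$$|F|\ge 2^{n/2+1}-1\ \text{ if } n \text{ is even},\qquad |F|\ge 3\cdot 2^{(n-1)/2}-1\ \text{ if } n \text{ is odd}.$$

**Theorem 2.** Equality holds in Theorem 1 if and only if $F=C(x)$ for some $x$ with $|x|\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.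

Theorem 1 was posed as a conjecture of Lonc and Rival; the statement of the problem comes from the paper "Minimum Sized Fibres in Distributive Lattices". We shall see in a moment that the sets $C(x)$ with $|x|=\lfloor n/2\rfloor$ are fibres of exactly these sizes. So the two theorems together say: the minimum fibre size of $2^n$ is exactly $2^{n/2+1}-1$ or $3\cdot2^{(n-1)/2}-1$, according to parity, and the minimum fibres are exactly the "middle-level" $C(x)$. (For $n=0$ the lattice has one element $\emptyset$, the only fibre is $\{\emptyset\}$, and $1=2^{0+1}-1$.)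

The plan is this. First we unpack the definitions and do $n\le 3$ by hand. Then we build one family of maximal antichains, which yields a one-line count. That count finishes even $n$ and falls short for odd $n$. The rest of the lecture measures what the count throws away.

## Antichains, fibres, and the fibres $C(x)$

An *antichain* is a family of pairwise incomparable sets. It is *maximal* if no further set can be added; equivalently, every $X\subseteq V$ is comparable to some member. (A set is comparable to itself.) A *down-set* is a family that contains, with each member, all of its subsets. For $X\subseteq V$ we write $2^X$ for the family of subsets of $X$, a subfamily of $2^V$, and $y+i$ for $y\cup\{i\}$.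

Some maximal antichains that we shall use:

- $\{\emptyset\}$ and $\{V\}$, since everything is comparable to $\emptyset$ and to $V$. So every fibre contains $\emptyset$ and $V$.
- Each level, that is, all sets of a fixed size $j$.
- $\{\{i\},V\setminus\{i\}\}$ for $n\ge2$ and $i\in V$: a set containing $i$ contains $\{i\}$, and a set not containing $i$ is contained in $V\setminus\{i\}$.

**Proposition 3.** For every $x\subseteq V$ the family $C(x)$ is a fibre, and $|C(x)|=2^{|x|}+2^{n-|x|}-1$.

*Proof.* If a maximal antichain missed $C(x)$, all its members would be incomparable to $x$, so $x$ could be added to it, a contradiction. There are $2^{|x|}$ subsets and $2^{n-|x|}$ supersets of $x$, and $x$ itself is counted twice. $\square$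

If $n$ is even and $|x|=n/2$, the size is $2\cdot2^{n/2}-1$. If $n=2k+1$ and $|x|\in\{k,k+1\}$, it is $2^k+2^{k+1}-1=3\cdot2^k-1$. This shows that Theorem 1 is sharp, and it is the "if" part of Theorem 2.

## The lattices $2^1$, $2^2$, $2^3$ by hand

We settle Theorems 1 and 2 completely for $n\le3$; the general proof of Theorem 2 will rely on these cases.

**$n=1$.** Every fibre contains $\emptyset$ and $V$, so $F=\{\emptyset,V\}=C(\emptyset)=C(V)$, of size $2=3\cdot 2^0-1$.

**$n=2$.** A fibre contains $\emptyset$, $V$, and a member of the antichain of the two singletons, so $|F|\ge3$. If $|F|=3$ then $F=\{\emptyset,\{i\},V\}=C(\{i\})$.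

**$n=3$.** The three antichains $\{\{i\},V\setminus\{i\}\}$ are pairwise disjoint, so together with $\emptyset$ and $V$ they force $|F|\ge5=3\cdot2-1$. Suppose $|F|=5$. Then $F$ contains exactly one member of each of the three antichains. Since the level of singletons and the level of pairs are maximal antichains, $F$ contains at least one singleton and at least one pair, hence one or two singletons.

- If $\{i\}$ is the only singleton in $F$, then for each $j\ne i$ we have $\{j\}\notin F$, so $V\setminus\{j\}\in F$. Both of these pairs contain $i$, and $F=C(\{i\})$.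
- If $\{i\},\{j\}$ are the singletons in $F$ and $h$ is the third point, then $V\setminus\{h\}=\{i,j\}\in F$, and $F=C(\{i,j\})$.

What we just used is the first thing one would try: a family of pairwise disjoint maximal antichains, each of which costs $F$ one element. For $n\ge3$ the obvious such family consists of $\{\emptyset\}$, $\{V\}$, the $n$ antichains $\{\{i\},V\setminus\{i\}\}$, and the levels $2,\dots,n-2$. It gives $|F|\ge 2+n+(n-3)=2n-1$. For $n=4$ this is $7=2^{3}-1$, exactly right again. For $n=5$ it gives $9$, but we need $3\cdot4-1=11$; and $2n-1$ is linear while the target is exponential. This family is too small, so we look for a way to use very many overlapping antichains at once.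

## An antichain built from each set $D$

How does $C(x)$ manage to be so large? Write any $D\subseteq V$ as a difference:
$$D=(x\cup D)\setminus(x\setminus D).$$
Here $x\setminus D$ is a subset of $x$ and $x\cup D$ is a superset of $x$. So every one of the $2^n$ sets $D$ is a difference $z\setminus y$ with $z$ from the upper part and $y$ from the lower part of $C(x)$, and $2^n=2^{|x|}\cdot2^{n-|x|}$ is the count of such pairs. We want the same for an arbitrary fibre $F$: split $F$ into a "lower part" and the rest, and show that sets $D$ are differences. If we only knew that every $D$ is a difference of two members of $F$, we would get $|F|^2\ge2^n$, which is short by a factor of about $2$ for even $n$. It is the split that will gain this factor.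

**Definition.** For a fibre $F$ put
$$\mathcal L=\{y\subseteq V:2^y\subseteq F\},\qquad \ell=|\mathcal L|,\qquad N=|F|,\qquad p=|F\setminus\mathcal L|=N-\ell,\qquad q=p+1 .$$

Thus $\mathcal L$ is the largest down-set contained in $F$. Since $\emptyset\in F$, we have $\emptyset\in\mathcal L$ and $\ell\ge1$.

*Example.* Let $F=C(x)$ with $x\ne\emptyset$. Subsets of $x$ are in $\mathcal L$. A proper superset $y$ of $x$ contains a singleton $\{j\}$ with $j\notin x$, which is incomparable to $x$, so $y\notin\mathcal L$. Hence $\mathcal L=2^x$, $F\setminus\mathcal L$ consists of the proper supersets of $x$, $\ell=2^{|x|}$ and $q=2^{n-|x|}$.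

**Lemma 4.** Let $\emptyset\ne D\subseteq V$ and $W=V\setminus D$. Then some inclusion-maximal member $y$ of $\mathcal L\cap2^W$ satisfies $y\cup D\in F$.

*Proof.* Suppose not. We build a maximal antichain that misses $F$. Let
$$Z_1=\{y\cup D:\ y\text{ maximal in }\mathcal L\cap2^W\},\qquad Z_0=\{\text{minimal elements of }2^W\setminus\mathcal L\},\qquad Z=Z_0\cup Z_1 .$$

*$Z$ misses $F$.* By assumption $Z_1\cap F=\emptyset$. Let $x\in Z_0$. Every proper subset of $x$ lies in $2^W$, hence in $\mathcal L$ by minimality of $x$, hence in $F$. But $x\notin\mathcal L$ says $2^x\not\subseteq F$. The only subset of $x$ that can fail to be in $F$ is $x$ itself, so $x\notin F$.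

*$Z$ is an antichain.* $Z_0$ is an antichain, as a set of minimal elements. $Z_1$ is one because the maximal $y$'s are incomparable and all are disjoint from $D$. Now let $x\in Z_0$ and $y\cup D\in Z_1$. We cannot have $y\cup D\subseteq x$, because $D$ is nonempty and disjoint from $W\supseteq x$. If $x\subseteq y\cup D$, then $x\subseteq y$ because $x\subseteq W$; as $\mathcal L$ is a down-set, $x\in\mathcal L$, a contradiction.

*$Z$ is maximal.* Let $X\subseteq V$. If $X\cap W\in\mathcal L$, then $X\cap W\subseteq y$ for some maximal $y$ of $\mathcal L\cap2^W$, and $X\subseteq y\cup D\in Z_1$. If $X\cap W\notin\mathcal L$, then $X\cap W$ contains some $x\in Z_0$, and $X\supseteq x$.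

So the fibre $F$ misses the maximal antichain $Z$, a contradiction. $\square$

*Example.* Let $n=3$ and consider the family $\{\emptyset,\{1\},V\}$, whose largest down-set is $\{\emptyset,\{1\}\}$. With $D=\{2\}$, $W=\{1,3\}$ we get $Z_1=\{\{1,2\}\}$ and $Z_0=\{\{3\}\}$. The set $Z=\{\{1,2\},\{3\}\}$ is a maximal antichain that the family misses, so this family is not a fibre.

## The product bound, and Theorem 1 for even $n$

For each $D\in2^V\setminus\mathcal L$ we have $D\ne\emptyset$. Choose $y$ as in Lemma 4 and put $z=y\cup D\in F$. Then: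

- $z\notin\mathcal L$, because $D\subseteq z$, $D\notin\mathcal L$, and $\mathcal L$ is a down-set;
- $D=z\setminus y$, because $y\cap D=\emptyset$.

So $D\mapsto(y,z)$ is an injection from $2^V\setminus\mathcal L$ into $\mathcal L\times(F\setminus\mathcal L)$. Hence $2^n-\ell\le\ell p$, that is,
$$2^n\le\ell q,\qquad\text{where } \ell+q=N+1. \tag{1}$$
By the inequality of arithmetic and geometric means, $2^n\le\big((N+1)/2\big)^2$, so $N\ge2\cdot2^{n/2}-1$. **This proves Theorem 1 for even $n$.**

## Why the product bound is not enough for odd $n$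

Let $n=2k+1$ and $m=2^k$, so that $2^n=2m^2$, $2^{n-1}=m^2$, and the target is $N\ge3m-1$. The bound (1) reads $\ell q\ge2m^2$ and gives only $N\ge2\sqrt2\,m-1$. For $n=3$ and $n=5$ rounding up still saves us: $\ell q\ge8$ forces $\ell+q\ge6$, and $\ell q\ge32$ forces $\ell+q\ge12$ because $5\cdot6=30$. For $n=7$ it fails: $m=8$, and $\ell=11$, $q=12$ has $\ell q=132\ge128$ with $N=\ell+q-1=22$, while the target is $23$.

The loss comes from values $\ell$ strictly between the powers of two $m$ and $2m$. In the examples $C(x)$ with $x\ne\emptyset$, $\ell$ and $q$ are powers of two and (1) is an equality. We must show that if $\ell$ is not near a power of two, then the injection above misses many pairs.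

Here is what happens in the extreme case in which every $y\in\mathcal L$ is contained in every $z\in F\setminus\mathcal L$, as in $C(x)$. Suppose $N\le3m-2$. Then
$$2m^2\le\ell q\le\ell(3m-1-\ell),\quad\text{so}\quad(\ell-m)(2m-\ell)\ge\ell>0,$$
and therefore $m<\ell<2m$. The same computation with the roles of $\ell$ and $q$ exchanged gives $m<q<2m$, so $p\ge m$. Put $U=\bigcup\mathcal L$. Then $\mathcal L\subseteq2^U$, and all $z\in F\setminus\mathcal L$ contain $U$, so $\ell\le2^{|U|}$ and $p\le2^{n-|U|}$. From $\ell>m$ we get $|U|\ge k+1$, so $p\le m$, hence $p=m$ and $\ell\le3m-2-m=2m-2$. But $\ell(m+1)\ge2m^2=(m+1)(2m-2)+2$ gives $\ell>2m-2$, a contradiction.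

The set $U$ is the heart of this argument: the coordinates split into those used by $\mathcal L$ and those used by the complements of the $z$'s, and one of these two sets of coordinates has size at most $k$. But in general we cannot assume that every $y$ lies in every $z$. A single unlucky member of $\mathcal L$ could make $U$ much too large. With $N\le3m-2$ we have $\ell q-2m^2\le(\ell-m)(2m-\ell)-\ell$, and $(\ell-m)(2m-\ell)$ can be as large as $m^2/4$, so the count (1) allows of the order of $m^2$ unused pairs. So we replace "used by some member of $\mathcal L$" by "used by many members of $\mathcal L$". The next two sections make this quantitative.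

## Wasted pairs

We record which pairs the injection can possibly use. It is convenient to pass to complements of the sets $z$:
$$\mathcal S=\{V\setminus z:z\in F\setminus\mathcal L\},\qquad|\mathcal S|=p .$$

**Definition.** Let
$$\mathcal P=\{(y,s)\in\mathcal L\times\mathcal S:\ y\cap s=\emptyset\ \text{ and }\ y+i\notin\mathcal L\ \text{ for all } i\in s\}.$$
A pair in $(\mathcal L\times\mathcal S)\setminus\mathcal P$ is *wasted*; let $\omega$ be the number of wasted pairs.

For $D\notin\mathcal L$ and its $y,z$ from the previous section, put $s=V\setminus z=W\setminus y$. Then $s\in\mathcal S$ and $s$ is disjoint from $y$. If $i\in s$, then $y+i$ is a subset of $W$ strictly larger than $y$, so $y+i\notin\mathcal L$ because $y$ is *maximal* in $\mathcal L\cap2^W$. Thus $(y,s)\in\mathcal P$. Since $V$ is the disjoint union of $D$, $y$ and $s$, we recover $D=V\setminus(y\cup s)$. So $D\mapsto(y,s)$ is an injection into $\mathcal P$, and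
$$|\mathcal P|\ge2^n-\ell. \tag{2}$$
Since $\omega=\ell p-|\mathcal P|$, this is the same as
$$\omega\le\ell p+\ell-2^n=\ell q-2^n. \tag{3}$$
So (1) has been sharpened by the term $\omega$, and we want lower bounds for $\omega$.

For $i\in V$ let $\ell_i=|\{y\in\mathcal L:i\in y\}|$ and $p_i=|\{s\in\mathcal S:i\in s\}|$. Then
$$|\{y\in\mathcal L:\ i\notin y,\ y+i\notin\mathcal L\}|=\ell-2\ell_i. \tag{4}$$
Indeed, $\ell-\ell_i$ members of $\mathcal L$ do not contain $i$. Those among them with $y+i\in\mathcal L$ correspond, via $y\mapsto y+i$, to the members of $\mathcal L$ containing $i$ (removing $i$ keeps us in the down-set $\mathcal L$); there are $\ell_i$ of them.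

*Example.* Let $n=3$ and $F=C(\{1\})\cup\{\{2\}\}=\{\emptyset,\{1\},\{2\},\{1,2\},\{1,3\},V\}$, a fibre because it contains one. Here $\mathcal L=2^{\{1,2\}}$, $\ell=4$, and $F\setminus\mathcal L=\{\{1,3\},V\}$, so $\mathcal S=\{\{2\},\emptyset\}$. All four pairs $(y,\{2\})$ are wasted: $\{2\}$ and $\{1,2\}$ meet $s=\{2\}$, while $\emptyset+2$ and $\{1\}+2$ lie in $\mathcal L$. This agrees with (4), since $\ell-2\ell_2=4-4=0$. The four pairs $(y,\emptyset)$ are in $\mathcal P$. So $\omega=4$, and $\ell q-2^n=12-8=4$: equality in (3).

## Every coordinate is popular on one side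

From here until the end of the proof of Theorem 1, $n=2k+1$ and $m=2^k$. Define, whenever $p>0$,
$$c=\frac{m^2-\ell}{\ell p}. \tag{5}$$
In $C(x)$ with $x\neq\emptyset$, a coordinate $i\in x$ lies in half of the members of $\mathcal L$ and in no $s\in\mathcal S$. A coordinate $i\notin x$ lies in no member of $\mathcal L$ and in nearly half of the members of $\mathcal S$ (the proper subsets of $V\setminus x$) if $V\setminus x$ is large. The next lemma says that in the range that matters every coordinate has a proportion at least $c$ on one of the two sides. To see the size of $c$ in the lemma: $\ell p<\ell q\le(3m/2)^2$ gives $c>\frac49\left(1-\frac2m\right)$, and $\ell p\ge 2m^2-\ell$ gives $c<\frac12$.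

**Lemma 5.** Assume $m\ge2$, $m<\ell<2m$, $p\ge m$ and $N=\ell+p\le3m-1$. Then $c>0$, and for every $i\in V$ either $\ell_i\ge c\ell$ or $p_i\ge cp$.

*Proof.* **Step 1. Positivity.** We have $\ell\le2m-1<m^2$, since $(m-1)^2>0$. So $c>0$.

**Step 2. Count only the $D$ that avoid $i$.** This step turns (2) into an inequality about one coordinate. There are $2^{n-1}=m^2$ sets $D$ with $i\notin D$, and $\ell-\ell_i$ of them lie in $\mathcal L$. So there are $m^2-(\ell-\ell_i)$ sets $D\notin\mathcal L$ with $i\notin D$, and their pairs $(y,s)\in\mathcal P$ are distinct and satisfy $i\in y\cup s$. How many pairs in $\mathcal P$ have $i\in y\cup s$? If $i\in y$, then $i\notin s$, so there are at most $\ell_i(p-p_i)$ such pairs. If $i\in s$, then $i\notin y$ and $y+i\notin\mathcal L$, so by (4) there are at most $(\ell-2\ell_i)p_i$. Hence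
$$m^2-\ell+\ell_i\le\ell_i(p-p_i)+(\ell-2\ell_i)p_i .$$
Put $\alpha=\ell_i/\ell$ and $\beta=p_i/p$ and divide by $\ell p$: we get $c+\frac{\alpha}{p}\le\alpha(1-\beta)+(1-2\alpha)\beta$, that is,
$$g(\alpha):=\alpha\Big(1-\frac1p-3\beta\Big)+\beta\ \ge\ c. \tag{6}$$

**Step 3. The inequality $1-3c\le1/p$.** This is the numerical fact that will make (6) fail when $\alpha,\beta<c$. By (5) it is equivalent to $3(m^2-\ell)\ge\ell(p-1)$. Since $p\le3m-1-\ell$, it suffices that $3m^2-3\ell\ge\ell(3m-2-\ell)$, that is, $\ell^2-(3m+1)\ell+3m^2\ge0$. Multiplying by $4$ and completing the square, this becomes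
$$(2\ell-3m-1)^2+3m^2-6m-1\ge0 .$$
For $m\ge4$ we have $3m^2-6m-1=3m(m-2)-1>0$. For $m=2$ the inequality reads $(2\ell-7)^2-1\ge0$, which holds because $2\ell-7$ is odd.

**Step 4. Conclusion.** We show that $\alpha<c$ and $\beta<c$ together contradict (6). The function $g$ is affine, with $g(0)=\beta<c$ and
$$g(c)=c+\beta(1-3c)-\frac cp .$$
If $3c\ge1$, then $g(c)\le c$ at once. If $3c<1$, then $\beta(1-3c)\le c(1-3c)\le c/p$ by Step 3, so again $g(c)\le c$. Since $0\le\alpha<c$, the value $g(\alpha)$ is a weighted average of $g(0)<c$ and $g(c)\le c$ with positive weight on $g(0)$. So $g(\alpha)<c$, contradicting (6). $\square$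

Whenever Lemma 5 applies, put
$$A=\{i\in V:\ell_i\ge c\ell\},\qquad B=V\setminus A ,$$
so that $p_i\ge cp$ for all $i\in B$. These sets play the roles of $U$ and $V\setminus U$. A member of $\mathcal L$ that sticks out of $A$, or a member of $\mathcal S$ that sticks out of $B$, is expensive:

- If $y\in\mathcal L$ and $y\not\subseteq A$, then $y$ is in at least
$$cp=\frac{m^2-\ell}{\ell} \tag{7}$$
wasted pairs. Take $b\in y\cap B$; all $p_b\ge cp$ sets $s\in\mathcal S$ with $b\in s$ meet $y$.
- If $s\in\mathcal S$ and $s\not\subseteq B$, then $s$ is in at least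
$$2c\ell=\frac{2(m^2-\ell)}{p} \tag{8}$$
wasted pairs. Take $i\in s\cap A$; by (4) at most $\ell-2\ell_i$ sets $y$ satisfy $(y,s)\in\mathcal P$, so at least $2\ell_i\ge2c\ell$ pairs $(y,s)$ are wasted.

Since $|A|+|B|=2k+1$, either $|A|\le k$ or $|B|\le k$.

## Theorem 1 for odd $n$

Suppose $N\le3m-2$, i.e. $\ell+q\le3m-1$. As computed above, (1) gives $m<\ell<2m$ and $m<q<2m$, hence $p\ge m$. An integer strictly between $m$ and $2m$ exists only if $m\ge2$. So Lemma 5 applies.

**Case I: $|A|\le k$.** Here we charge the members of $\mathcal L$ that stick out of $A$. At most $2^{|A|}\le m$ members of $\mathcal L$ are subsets of $A$, so at least $\ell-m$ are not. By (7) and (3),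
$$\frac{(\ell-m)(m^2-\ell)}{\ell}\le\omega\le\ell q-2m^2 .$$
The left side equals $m^2-\ell-\frac{m^3}{\ell}+m$, so $\ell q\ge3m^2-\frac{m^3}\ell-\ell+m$. Divide by $\ell$ and add $\ell-3m$ to both sides:
$$\ell+q-3m\ \ge\ \ell-3m+\frac{3m^2}{\ell}-\frac{m^3}{\ell^2}-\frac{\ell-m}{\ell}=\frac{(\ell-m)^3}{\ell^2}-\frac{\ell-m}{\ell}>-1,$$
because $\ell>m$ makes the first term positive and $\frac{\ell-m}\ell<1$. So $\ell+q>3m-1$, a contradiction.

**Case II: $|B|\le k$.** Here we charge the members of $\mathcal S$ that stick out of $B$. At most $m$ members of $\mathcal S$ are subsets of $B$, so at least $p-m\ge0$ are not. By (8) and (3),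
$$\frac{2(p-m)(m^2-\ell)}{p}\le\omega\le\ell(p+1)-2m^2,$$
that is,
$$\ell(p+1)+\frac{2\ell(p-m)}{p}\ \ge\ 2m^2+\frac{2m^2(p-m)}{p}.$$
The left side is increasing in $\ell$, and $\ell\le3m-2-p$. Write $p=m+e$ with $e\ge0$, so $\ell\le2m-2-e$. Replacing $\ell$ by $2m-2-e$ keeps the inequality true; multiply by $p=m+e$:
$$(2m-2-e)\big((m+e)(m+e+1)+2e\big)\ \ge\ 2m^2(m+e)+2m^2e=2m^3+4m^2e .$$
The second factor is $m^2+2me+e^2+m+3e$. Multiplying it by $2m$, by $-2$ and by $-e$ gives
$$2m^3+4m^2e+2me^2+2m^2+6me,$$
$$-2m^2-4me-2e^2-2m-6e,$$
$$-m^2e-2me^2-e^3-me-3e^2,$$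
and the sum is $2m^3+3m^2e+me-5e^2-e^3-2m-6e$. So the inequality says
$$0\ \ge\ me(m-1)+e^3+5e^2+6e+2m,$$
which is false, since the right side is at least $2m>0$.

Both cases are impossible. Hence $N\ge3m-1=3\cdot2^{(n-1)/2}-1$, and **Theorem 1 is proved.** $\blacksquare$

**Remark.** The proof used that $F$ is a fibre only through $\emptyset\in F$ and Lemma 4, and the antichain $Z$ in Lemma 4 is built from $D$ and the down-set $\mathcal I=\mathcal L\cap2^{V\setminus D}$, which contains $\emptyset$. So the bound of Theorem 1 holds for every family $F$ that meets $\{\emptyset\}$ and all antichains of the form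
$$\{y\cup D:y\in\max\mathcal I\}\ \cup\ \min\big(2^{V\setminus D}\setminus\mathcal I\big),$$
with $D\ne\emptyset$ and $\mathcal I$ a nonempty down-set of $2^{V\setminus D}$.

## Equality for even $n$

We turn to the "only if" part of Theorem 2. The cases $n\le3$ were done by hand. Let $n\ge4$ be even, $M=2^{n/2}\ge4$, and let $F$ be a fibre with $N=2M-1$.

By (1), $M^2\le\ell(2M-\ell)$, i.e. $(\ell-M)^2\le0$. So $\ell=M$ and $p=M-1$. Then $2^n-\ell=M^2-M=\ell p$, so the injection $D\mapsto(y,z)$ is onto $\mathcal L\times(F\setminus\mathcal L)$. Since $z=y\cup D$ for each of its values, $y\subseteq z$ for *all* $y\in\mathcal L$ and $z\in F\setminus\mathcal L$.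

Let $U=\bigcup\mathcal L$. Every $z\in F\setminus\mathcal L$ contains $U$, so $M-1=p\le2^{n-|U|}$; as $M-1>M/2$, this gives $2^{n-|U|}\ge M$, i.e. $|U|\le n/2$. Also $\mathcal L\subseteq2^U$ gives $2^{|U|}\ge M$, i.e. $|U|\ge n/2$. So $|U|=n/2$, and $\mathcal L=2^U$ by counting. The members of $F\setminus\mathcal L$ contain $U$ and differ from $U\in\mathcal L$, so they are proper supersets of $U$. There are $M-1$ of them, which is the number of all proper supersets. Hence $F=C(U)$.

## Equality for odd $n\ge5$: the boundary values of $\ell$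

Now $n=2k+1\ge5$, so $k\ge2$, $m\ge4$; let $F$ be a fibre with $N=3m-1$, so that $\ell+q=3m$. By (3),
$$\omega\le\ell q-2m^2=\ell(3m-\ell)-2m^2=(\ell-m)(2m-\ell). \tag{9}$$
Since $\omega\ge0$, we have $m\le\ell\le2m$. In this section we show that $\ell\in\{m,2m\}$ leads to $F=C(U)$.

If $\ell\in\{m,2m\}$ then $\omega=0$. In particular $y\cap s=\emptyset$ for all $y\in\mathcal L$, $s\in\mathcal S$, so $U=\bigcup\mathcal L$ is contained in every $z\in F\setminus\mathcal L$. Hence $\ell\le2^{|U|}$ and $p\le2^{n-|U|}$.

- $\ell=m$: then $q=2m$ and $p=2m-1>m$, so $2^{n-|U|}\ge2m=2^{k+1}$ and $|U|\le k$. From $2^{|U|}\ge m$ we get $|U|=k$.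
- $\ell=2m$: then $q=m$ and $p=m-1>m/2$, so $2^{n-|U|}\ge m=2^k$ and $|U|\le k+1$. From $2^{|U|}\ge2m$ we get $|U|=k+1$.

In both cases $\ell=2^{|U|}$, so $\mathcal L=2^U$. The members of $F\setminus\mathcal L$ are proper supersets of $U$, and $p=2^{n-|U|}-1$ is the number of all of these. So $F=C(U)$ with $|U|\in\{k,k+1\}$.

It remains to show that $m<\ell<2m$ is impossible. Assume it. Then $q=3m-\ell>m$, so $p\ge m$, and Lemma 5 applies with $N=3m-1$. We have $A$, $B$ and the charges (7), (8), and we treat $|A|\le k$ and $|B|\le k$ in turn.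

## Interior values with $|A|\le k$

Write $\ell=m+e$ with $1\le e\le m-1$. Then $q=2m-e$, $p=2m-1-e$, and (9) reads $\omega\le e(m-e)$. Let $\varepsilon=|\{y\in\mathcal L:y\not\subseteq A\}|$; then $\varepsilon\ge\ell-2^{|A|}\ge e$.

**Step 1. The number of protruding sets is exactly $e$.** The aim is to show that $\mathcal L$ contains all of $2^A$ and only $e$ further sets. Since $m^2=(m-e)(m+e)+e^2$, the charge (7) equals
$$\frac{m^2-\ell}\ell=m-e-1+\frac{e^2}{m+e},$$
and so
$$\varepsilon\Big(m-e-1+\frac{e^2}{m+e}\Big)\le\omega\le e(m-e). \tag{10}$$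
The bracket is positive. From $\varepsilon\ge e$ we get $-1+\frac{e^2}{m+e}\le0$, i.e. $e^2\le m+e$. Suppose $\varepsilon\ge e+1$. Then (10) gives $(e+1)\big(m-e-1+\frac{e^2}{m+e}\big)\le e(m-e)$, that is,
$$m-2e-1+\frac{e^2(e+1)}{m+e}\le0 .$$
This is impossible (recall that $m\ge4$ is a power of two):

- $e\ge4$: $m\ge e^2-e=e(e-1)\ge3e$, so $m-2e-1\ge e-1>0$.
- $e=3$: $m\ge6$, so $m\ge8$ and $m-7>0$.
- $e=2$: for $m=4$ the expression is $-1+\frac{12}{6}=1>0$; for $m\ge8$ we have $m-5>0$.
- $e=1$: $m-3>0$.

So $\varepsilon=e$. Exactly $\ell-e=m$ members of $\mathcal L$ are subsets of $A$. As $2^{|A|}\le m$, we get $|A|=k$, $|B|=k+1$ and $2^A\subseteq\mathcal L$.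

**Step 2. Every $s\in\mathcal S$ is a subset of $B$.** By (7) and (9), the wasted pairs $(y,s)$ with $y\subseteq A$ number at most
$$e(m-e)-e\Big(m-e-1+\frac{e^2}{m+e}\Big)=e-\frac{e^3}{m+e}<e<m .$$
Suppose some $s\in\mathcal S$ contains some $i\in A$. For each of the $m$ sets $y\subseteq A$ (all in $\mathcal L$), either $i\in y$, or $y+i\subseteq A$ and so $y+i\in\mathcal L$. Either way $(y,s)$ is wasted, so there are $m$ wasted pairs with $y\subseteq A$, a contradiction. So all $s\subseteq B$; equivalently, every $z\in F\setminus\mathcal L$ contains $A$.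

**Step 3. A missing subset of $B$ produces too many protruding sets.** Of the $2^{k+1}=2m$ subsets of $B$, exactly $2m-p=e+1\ge2$ are not in $\mathcal S$. Pick one of them, $P\notin\mathcal S$, with $P\ne B$. We shall construct an injection from the $m$ subsets $X$ of $A$ to the members of $\mathcal L$ not contained in $A$; since there are only $e\le m-1$ of the latter, this is a contradiction.

For $X\subseteq A$ apply Lemma 4 to
$$D_X=(A\setminus X)\cup(B\setminus P),$$
which is nonempty because $P\ne B$, and whose complement is $X\cup P$. We get $y\in\mathcal L$ with $y\subseteq X\cup P$ and $y\cup D_X\in F$.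

- (a) If $y\cup D_X\in\mathcal L$, then $D_X\in\mathcal L$. Put $g(X)=D_X$. Its trace on $A$ is $A\setminus X$, and its trace on $B$ is $B\setminus P\ne\emptyset$.
- (b) If $y\cup D_X\in F\setminus\mathcal L$, then by Step 2 it contains $A$. Hence $X\subseteq y$, and so $y\cap A=X$. The complement of $y\cup D_X$ is $(X\cup P)\setminus y=P\setminus y$, and it lies in $\mathcal S$. Since $P\notin\mathcal S$, we have $P\setminus y\ne P$, so $\emptyset\ne y\cap B\subseteq P$. Put $g(X)=y$. Its trace on $A$ is $X$.

In both cases $g(X)\in\mathcal L$ and $g(X)\not\subseteq A$. The map $g$ is injective: among the $X$ of one type, the trace of $g(X)$ on $A$ determines $X$. Two $X$ of different types have different images, because the traces on $B$ are $B\setminus P$ and a nonempty subset of $P$, which are disjoint nonempty sets. Therefore $m=2^{|A|}\le\varepsilon=e\le m-1$, a contradiction.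

## Interior values with $|B|\le k$

Write $p=m+e$. Then $e\ge0$, $\ell=3m-1-p=2m-1-e$, and $\ell>m$ gives $e\le m-2$. Now (9) reads $\omega\le(m-1-e)(1+e)$.

**Step 1. Only $e=0$ and $e=1$ survive the count.** At least $p-2^{|B|}\ge e$ members of $\mathcal S$ are not subsets of $B$. By (8) each of them is in at least
$$\frac{2(m^2-\ell)}p=\frac{2\big((m-1)^2+e\big)}{m+e}$$
wasted pairs. So $2e\big((m-1)^2+e\big)\le(m+e)(m-1-e)(1+e)$. Here
$$(m+e)(m-1-e)(1+e)=(m^2-m-e-e^2)(1+e)=m^2(1+e)-m(1+e)-e-2e^2-e^3,$$
and $2e\big((m-1)^2+e\big)=2em^2-4em+2e+2e^2$. Subtracting,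
$$0\ \ge\ m^2(e-1)-m(3e-1)+e^3+4e^2+3e .$$
Suppose $e\ge2$. If $m\ge8$, then $m\big[(e-1)m-3e+1\big]\ge m(8e-8-3e+1)=m(5e-7)>0$, and the right side is positive. If $m=4$, then $e\le m-2=2$, so $e=2$, and the right side is $16-20+8+16+6=26>0$. Both are contradictions. So $e\in\{0,1\}$.

**Step 2. The structure of $\mathcal S$.** We show that $|B|=k$ and that $\mathcal S$ is $2^B$, possibly with one extra set.

*$e=0$.* Here $\ell=2m-1$, $p=m$, $\omega\le m-1$. A set $s\in\mathcal S$ with $s\not\subseteq B$ would give at least $2(m-1)^2/m=2m-4+\frac2m$ wasted pairs, and this is more than $m-1$ because $m-3+\frac2m>0$. So $\mathcal S\subseteq2^B$. As $|\mathcal S|=m\ge2^{|B|}$, we get $|B|=k$ and $\mathcal S=2^B$.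

*$e=1$.* Here $\ell=2m-2$, $p=m+1$, $\omega\le2(m-2)=2m-4$. Each $s\in\mathcal S$ with $s\not\subseteq B$ gives at least
$$w:=\frac{2(m^2-2m+2)}{m+1}=2m-6+\frac{10}{m+1}$$
wasted pairs. Two such sets would give at least $2w=4m-12+\frac{20}{m+1}>2m-4$ wasted pairs, because $2m-8\ge0$. So there is at most one. Since $p=m+1>2^{|B|}$, there is at least one. Call it $s_0=V\setminus z_0$. The other $m$ members of $\mathcal S$ are subsets of $B$, so $|B|=k$ and $2^B\subseteq\mathcal S$.

In both subcases $|B|=k\ge2$, $|A|=k+1$, and $2^B\subseteq\mathcal S$. The last inclusion says that all supersets of $A$ are in $F\setminus\mathcal L$; in particular $A\notin\mathcal L$.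

**Step 3. There is a member of $F\setminus\mathcal L$ not containing $A$.** This will exclude $e=0$ and identify $z_0$ for $e=1$. Apply Lemma 4 with $D=B\ne\emptyset$, $W=A$: there is $y\in\mathcal L$ with $y\subseteq A$ and $z=y\cup B\in F$. Since $A\notin\mathcal L$, we have $y\subsetneq A$, so $z\not\supseteq A$.

Suppose $z\in\mathcal L$. Then $2^B\subseteq\mathcal L$. Each of the $m-1$ nonempty sets in $2^B$, regarded as a member of $\mathcal L$, contains some $b\in B$, so it is wasted with the $m/2$ sets $s\in2^B\subseteq\mathcal S$ with $b\in s$. So $\omega\ge(m-1)m/2\ge2(m-1)$, which exceeds both $m-1$ and $2m-4$, a contradiction to the bound on $\omega$ in either subcase. Hence $z\in F\setminus\mathcal L$.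

If $e=0$, every member of $F\setminus\mathcal L$ contains $A$, because $\mathcal S=2^B$. This contradicts $z\not\supseteq A$. So $e=1$, and $z=z_0=y\cup B$; in particular $B\subseteq z_0$.

**Step 4. $\mathcal L$ is $2^A$ without two sets.** The set $s_0$ is in at least $w$ wasted pairs, so at most
$$2m-4-w=2-\frac{10}{m+1}<2\le\frac m2$$
wasted pairs do not involve $s_0$. A member of $\mathcal L$ containing some $b\in B$ would be wasted with the $m/2$ sets $s\in2^B$ with $b\in s$, all different from $s_0\not\subseteq B$. That is too many. So $\mathcal L\subseteq2^A$. Since $\ell=2m-2=|2^A|-2$, exactly two subsets of $A$ are not in $\mathcal L$: the set $A$ and one other set $T$. Since $\mathcal L$ is a down-set, every $T'$ with $T\subseteq T'\subseteq A$ is also missing, so the only such $T'$ are $T$ and $A$. Thus $T=A\setminus\{a\}$ for some $a\in A$, and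
$$\mathcal L=2^A\setminus\{A,\,A\setminus\{a\}\}.$$

**Step 5. One more use of Lemma 4 gives a member of $F$ that cannot exist.** Choose $b\in B$; since $|B|=k\ge2$, $B\setminus\{b\}\ne\emptyset$. Apply Lemma 4 with
$$D=\{a\}\cup(B\setminus\{b\}),\qquad V\setminus D=(A\setminus\{a\})\cup\{b\}.$$
We get $y'\in\mathcal L$ with $y'\subseteq(A\setminus\{a\})\cup\{b\}$ and $z'=y'\cup D\in F$. Since $\mathcal L\subseteq2^A$ and $A\setminus\{a\}\notin\mathcal L$, in fact $y'\subsetneq A\setminus\{a\}$. Now:

- $z'\notin\mathcal L$, because $z'$ meets $B$ and $\mathcal L\subseteq2^A$;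
- $z'\not\supseteq A$, because $y'$ misses an element of $A\setminus\{a\}$ and $D\cap A=\{a\}$;
- $z'\ne z_0$, because $b\in B\subseteq z_0$ while $b\notin z'$.

But $\mathcal S=2^B\cup\{s_0\}$ means that $F\setminus\mathcal L$ consists of the supersets of $A$ and of $z_0$ only. This is a contradiction.

So no interior value of $\ell$ occurs. Hence $\ell\in\{m,2m\}$ and $F=C(U)$ with $|U|\in\{k,k+1\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$. **Theorem 2 is proved.** $\blacksquare$
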